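\title{The three dimensions of a $\sigma$-compact group coincide}

\begin{abstract}
We prove that $\operatorname{ind}G=\operatorname{Ind}G=\dim G$ for every $\sigma$-compact Hausdorff topological group $G$. The proof has two parts. First, a finite-dimensional $\sigma$-compact group admits a continuous homomorphism into a second countable group such that every compact subset of the kernel is totally disconnected; otherwise a cup product argument in \v{C}ech cohomology produces one-parameter subgroups in arbitrarily small kernels, and these span cubes of arbitrarily high dimension. Second, the three dimensions coincide for every regular $\sigma$-compact space that maps into a separable metrizable space with fibers of this kind. We also show that a $\sigma$-compact group of dimension $n<\infty$ maps onto a separable metrizable group of dimension $n$ with zero-dimensional kernel, and that the three dimensions coincide on all its $F_\sigma$ subspaces.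
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces and topological groups in this paper are Hausdorff. A space is \emph{$\sigma$-compact} if it is a countable union of compact subsets, and a \emph{continuum} is a nonempty compact connected space; it is \emph{nondegenerate} if it has more than one point.

There are three classical ways to assign a dimension to a space $X$. Two of them count how many times $X$ can be cut before nothing is left. A \emph{partition} in $X$ between disjoint closed sets $A_0,A_1$ is a closed set $L$ such that $X\setminus L=U_0\cup U_1$ with $U_0,U_1$ open and disjoint and $A_i\subset U_i$. Put $\operatorname{ind}\emptyset=\operatorname{Ind}\emptyset=\dim\emptyset=-1$, and let $n\ge0$. For a normal space $X$, the \emph{large inductive dimension} satisfies $\operatorname{Ind}X\le n$ if between any two disjoint closed sets there is a partition $L$ with $\operatorname{Ind}L\le n-1$. For a regular space $X$, the \emph{small inductive dimension} satisfies $\operatorname{ind}X\le n$ if between any point and any closed set not containing it there is a partition $L$ with $\operatorname{ind}L\le n-1$. The third notion measures the overlap that fine covers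 cannot avoid: for a normal space $X$, the \emph{covering} (\v{C}ech--Lebesgue) \emph{dimension} satisfies $\dim X\le n$ if every finite open cover has a finite open refinement in which no point lies in more than $n+1$ members. In each case the dimension is the least such $n$, and it is $\infty$ if there is none.

On separable metrizable spaces the three numbers agree. On compact spaces they need not: there are compact $X$ with $\dim X\neq\operatorname{ind}X$. A group structure can restore the equality, for by a classical result of Pasynkov, $\operatorname{ind}G=\operatorname{Ind}G=\dim G$ for every locally compact group $G$. It does not always do so. Recall that a group is \emph{precompact} if finitely many translates of any neighborhood of the identity cover it, and that a \emph{Lindel\"of $\Sigma$-space} is a Tychonoff space that is a continuous image of a space admitting a perfect map onto a second countable space. There is a precompact group $G$ that is a Lindel\"of $\Sigma$-space and has $\dim G=1$ but $\operatorname{ind}G=\operatorname{Ind}G=\infty$.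

The $\sigma$-compact groups lie between these two facts. They include the compact groups, and each of them is a Lindel\"of $\Sigma$-space: if $G=\bigcup_iK_i$ with $K_i$ compact, the topological sum of the $K_i$ maps perfectly onto a countable discrete space and continuously onto $G$. The following question is posed in \cite{Sel}.

\begin{quote}
Is $\operatorname{ind}G=\operatorname{Ind}G=\dim G$ for every $\sigma$-compact group $G$?
\end{quote}

One can argue for either guess. The covering dimension of $G=\bigcup_iK_i$ is the supremum of the numbers $\dim K_i$, so the compact case looks close. But the pieces $K_i$ are not groups, and nothing restricts them: every compact space $X$ is a closed subspace of a $\sigma$-compact group, namely of the free topological group $F(X)$. Choosing $X$ with $\dim X<\operatorname{ind}X$ gives a natural candidate for a counterexample. The candidate fails because multiplication in $F(X)$ embeds all powers $X^m$ and makes the group infinite-dimensional (Remark~\ref{rem:free}). This failure points to the mechanism of the proof: in a group of finite dimension, products of compact sets must collapse, and collapse is a strong algebraic constraint.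

\begin{theorem}\label{thm:main}
If $G$ is a $\sigma$-compact topological group, then $\operatorname{ind}G=\operatorname{Ind}G=\dim G$.
\end{theorem}

The theorem follows from a statement about groups and a statement about spaces.

\begin{theorem}\label{thm:A}
If $G$ is a $\sigma$-compact group and $\dim G<\infty$, there is a continuous homomorphism $\pi:G\to H$ into a second countable group $H$ such that every compact subset of $\ker\pi$ is totally disconnected.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $X$ be a regular $\sigma$-compact space admitting a continuous map $p:X\to M$ into a separable metrizable space such that every compact subset of every fiber $p^{-1}(m)$ is totally disconnected. Then $\operatorname{ind}X=\operatorname{Ind}X=\dim X$.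
\end{theorem}

The components of a compact space are continua, so all compact subsets of a space are totally disconnected exactly when the space contains no nondegenerate continuum. We use both formulations.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:A} and~\ref{thm:B}]
A topological group is regular, and a $\sigma$-compact space is Lindel\"of, so $\dim G\le\operatorname{ind}G\le\operatorname{Ind}G$ by fact (D2) of Section~\ref{sec:dim}. If $\dim G=\infty$, all three dimensions are $\infty$. If $\dim G<\infty$, take $\pi:G\to H$ from Theorem~\ref{thm:A}. The group $H$ is regular and second countable, hence separable and metrizable. A compact subset of a fiber $x\ker\pi$ is a translate of a compact subset of $\ker\pi$, so it is totally disconnected, and Theorem~\ref{thm:B} applies with $p=\pi$.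
\end{proof}

Theorem~\ref{thm:A} says that a finite-dimensional $\sigma$-compact group can fail to be metrizable only in zero-dimensional directions. Let $\mathbb T$ be the circle group. The group $\mathbb T^n\times\{\pm1\}^{\omega_1}$ with the projection onto $\mathbb T^n$ is the typical picture. The hypothesis $\dim G<\infty$ cannot be dropped. Indeed, let $G=\mathbb T^{\omega_1}$ and let $\pi$ be a continuous homomorphism into a second countable group. Then $\ker\pi$ is the intersection of countably many neighborhoods of the identity, each of which restricts only finitely many coordinates, so $\ker\pi$ contains one of the circle factors.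

Section~\ref{sec:B} proves Theorem~\ref{thm:B}. Section~\ref{sec:arcs} shows the idea behind Theorem~\ref{thm:A} for two arcs in a group, with no cohomology, and Sections~\ref{sec:coh}--\ref{sec:A} give the proof. Section~\ref{sec:C} contains sharper forms of these results, collected in Theorem~\ref{thm:C}; they are not used for Theorem~\ref{thm:main}.

\section{Facts from dimension theory}\label{sec:dim}

We use the following standard facts; the general reference is \cite{Eng}.

\begin{itemize}
\item[(D1)] If $C$ is a closed subspace of a normal space $X$, then $\dim C\le\dim X$, $\operatorname{Ind}C\le\operatorname{Ind}X$ and $\operatorname{ind}C\le\operatorname{ind}X$.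
\item[(D2)] A regular Lindel\"of space $X$ is normal and strongly paracompact, and therefore $\dim X\le\operatorname{ind}X\le\operatorname{Ind}X$ \cite[Ch.~3]{Eng}.
\item[(D3)] If $Z$ is separable and metrizable, then $\operatorname{ind}Z=\operatorname{Ind}Z=\dim Z$, and $\dim Z_1\le\dim Z$ for every subspace $Z_1\subset Z$.
\item[(D4)] (Countable sum theorem.) If a normal space $X$ is a countable union of closed sets $F_i$ with $\dim F_i\le n$, then $\dim X\le n$.
\item[(D5)] If $X$ is normal, then $\dim\beta X=\dim X$, where $\beta X$ is the \v{C}ech--Stone compactification.
\item[(D6)] (Marde\v{s}i\'c's factorization theorem \cite[Ch.~3]{Eng}.) A continuous map from a compact space $K$ with $\dim K\le n$ into a compact metrizable space $L$ factors as $K\to Z\to L$ with $Z$ compact, metrizable and $\dim Z\le n$. By (D1), we may replace $Z$ by the image of $K$.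
\item[(D7)] In a compact space $K$, the component of a point is the intersection of the clopen sets containing it.
\end{itemize}

We need two consequences of (D7). First, if no component of a compact space $K$ meets both of the closed sets $A$ and $B$, then some clopen subset of $K$ contains $A$ and misses $B$: for $a\in A$ and $b\in B$ there is a clopen set containing $a$ but not $b$, and compactness of $B$ and then of $A$ allows us to take finite intersections and then finite unions. Second, a compact space $K$ is totally disconnected if and only if $\dim K\le0$. If $K$ is totally disconnected, the first consequence with $A$ a point shows that the clopen sets form a base, so every open cover has a finite clopen refinement, which can be made disjoint. Conversely, if $\dim K\le0$ and $x\ne y$, a disjoint open refinement of $\{K\setminus\{x\},K\setminus\{y\}\}$ separates $x$ from $y$ by a clopen set.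

\section{Maps with totally disconnected fibers}\label{sec:B}

To bound $\operatorname{Ind}X$ we must find partitions of small dimension. In a separable metrizable space they exist by (D3), and the preimage of a partition under a continuous map is a partition. The preimage can have much larger dimension, as the map from $[0,1]^3$ onto its first coordinate shows. The hypothesis on the fibers excludes this.

\begin{lemma}\label{lem:light}
Let $h:K\to L$ be a continuous map from a compact space onto a compact metrizable space with all fibers totally disconnected. Then $\dim K\le\dim L$.
\end{lemma}

\begin{proof}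
We may assume $\dim L=m<\infty$. Let $\mathcal U$ be a finite open cover of $K$ and let $z\in L$. Since $\dim h^{-1}(z)\le 0$, the fiber $h^{-1}(z)$ is a finite disjoint union of relatively clopen pieces, each inside a member of $\mathcal U$. The pieces are disjoint closed subsets of the normal space $K$, so they expand to pairwise disjoint open subsets $O^z_1,\dots,O^z_{r(z)}$ of $K$, each inside a member of $\mathcal U$. The set $V_z=L\setminus h(K\setminus\bigcup_jO^z_j)$ is an open neighborhood of $z$, because $h$ is a closed map, and $h^{-1}(V_z)\subset\bigcup_jO_j^z$. Take a finite subcover of $\{V_z\}$ and refine it to a finite open cover $\{V_i\}$ of $L$ in which no point lies in more than $m+1$ members; say $V_i\subset V_{z(i)}$. The sets $h^{-1}(V_i)\cap O^{z(i)}_j$ form a finite open cover of $K$ refining $\mathcal U$. A point $x$ lies in such a set only if $h(x)\in V_i$, which happens for at most $m+1$ indices $i$, and for each $i$ there is at most one $j$. So $x$ lies in at most $m+1$ of these sets.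
\end{proof}

Two obstacles remain before the map $p:X\to M$ of Theorem~\ref{thm:B} can be used to pull back partitions. The images under $p$ of two disjoint closed sets may overlap, and $\dim M$ may exceed $\dim X$. The first is removed by adjoining to $p$ a function that separates the two sets, the second by Marde\v{s}i\'c's theorem. Both changes replace $p$ by a map with smaller fibers, so the hypothesis survives.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By (D2), $X$ is normal and $\dim X\le\operatorname{ind}X\le\operatorname{Ind}X$. It remains to show, by induction on $n\ge-1$ and for all $X$ as in the theorem at once, that $\dim X\le n$ implies $\operatorname{Ind}X\le n$. For $n=-1$ the space is empty. Let $n\ge0$, $\dim X\le n$, and $X=\bigcup_iK_i$ with $K_i$ compact. Let $A_0,A_1\subset X$ be disjoint closed sets and let $g:X\to[0,1]$ be continuous with $g=0$ on $A_0$ and $g=1$ on $A_1$.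

Regard the separable metrizable space $M\times[0,1]$ as a subspace of the Hilbert cube $[0,1]^\omega$, and extend $(p,g)$ to a map $\beta X\to[0,1]^\omega$. Since $\dim\beta X\le n$ by (D5), this map factors by (D6) as $\beta X\to Z'\xrightarrow{\psi}[0,1]^\omega$ with $Z'$ compact, metrizable and $\dim Z'\le n$. Let $Z\subset Z'$ be the image of $X$ and $h:X\to Z$ the resulting map. Then $Z$ is separable and metrizable, and $\operatorname{Ind}Z=\dim Z\le n$ by (D3). Since $\psi h=(p,g)$, the map $\psi$ sends $Z$ into $M\times[0,1]$; its two coordinates are continuous maps $p'$ and $g'$ on $Z$ with $p=p'h$ and $g=g'h$.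

Choose a partition $L$ in $Z$ between $g'^{-1}(0)$ and $g'^{-1}(1)$ with $\dim L=\operatorname{Ind}L\le n-1$, and put $C=h^{-1}(L)$. Since $h(A_i)\subset g'^{-1}(i)$, the set $C$ is a partition in $X$ between $A_0$ and $A_1$. The fiber of $h|_{C\cap K_i}$ over a point $z$ is a compact subset of $p^{-1}(p'(z))$, so it is totally disconnected. Lemma~\ref{lem:light} and (D3) give
\[
\dim(C\cap K_i)\le\dim h(C\cap K_i)\le\dim L\le n-1 ,
\]
and (D4), applied in the normal space $C$, gives $\dim C\le n-1$. The space $C$ is regular and $\sigma$-compact, and $p|_C$ satisfies the hypothesis of the theorem. By induction $\operatorname{Ind}C\le n-1$, and hence $\operatorname{Ind}X\le n$.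
\end{proof}

The $\sigma$-compactness of $X$ enters twice: it gives (D2), and it lets the sum theorem assemble the compact pieces on which Lemma~\ref{lem:light} works. The induction carries $\dim$, not $\operatorname{Ind}$, through this step, so no sum theorem for $\operatorname{Ind}$ is needed. Without the hypothesis on the fibers the theorem is false: take a compact $X$ with $\dim X\ne\operatorname{ind}X$ and a constant map $p$.

\section{Two arcs in a group}\label{sec:arcs}

We turn to Theorem~\ref{thm:A}. Suppose that it fails for $G$, so that every kernel $N$ of a continuous homomorphism $\pi$ into a second countable group contains a nondegenerate continuum $Y$. Take a compact set $X\subset G$ of the largest possible dimension $k$, and take $N$ so small that $\pi$ still detects this dimension. Then $Y$ is invisible to $\pi$, and one expects $XY$ to behave like $X\times Y$ and to have dimension at least $k+1$, which is impossible. This is correct if the multiplication $f:X\times Y\to XY$ is injective. In general $f$ collapses $X\times Y$, and we have to learn something from the collapse. The fiber of $f$ over $z$ projects injectively onto the set of those $y\in Y$ with $zy^{-1}\in X$. The next proposition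 shows, for $k=1$ and for arcs, that the dimension can stay low only if some fiber projects onto all of $Y$.

\begin{proposition}\label{prop:arcs}
Let $\pi:G\to H$ be a continuous homomorphism of topological groups. Let $X\subset G$ be an arc with endpoints $x_0,x_1$ such that $\pi(x_0)\neq\pi(x_1)$, and let $Y\subset\ker\pi$ be an arc with endpoints $y_0,y_1$. If $\dim XY\le1$, then $zY^{-1}\subset X$ for some $z\in G$.
\end{proposition}

\begin{proof}
We first recall why two partitions $L_1,L_2$ in the square $[0,1]^2$, where $L_j$ lies between the sides $t_j=0$ and $t_j=1$, must meet. Let $u_j(t)$ be the distance from $t$ to $L_j$, taken with the sign $+$ on the open set containing the side $t_j=0$ and with the sign $-$ on the other one; $u_j$ is continuous. By Brouwer's theorem, the map with coordinates $\min(1,\max(0,t_j+u_j(t)))$ has a fixed point $t$. If $u_j(t)>0$, then $t_j=1$, where $u_j<0$; if $u_j(t)<0$, then $t_j=0$, where $u_j>0$. So $u_1(t)=u_2(t)=0$ and $t\in L_1\cap L_2$.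

Let $Z=XY$ and $f:X\times Y\to Z$, $f(x,y)=xy$. The space $Z$ is a continuous image of the square $X\times Y$, so it is compact and metrizable, and $\operatorname{Ind}Z\le1$ by (D3). The closed sets $x_0Y$ and $x_1Y$ are disjoint, because $\pi$ equals $\pi(x_i)$ on $x_iY$. Let $L$ be a partition in $Z$ between them with $\dim L\le0$. Then $L_1=f^{-1}(L)$ is a partition in the square between the sides $\{x_0\}\times Y$ and $\{x_1\}\times Y$.

Some component $D$ of $L_1$ meets both of the other sides $S_i=X\times\{y_i\}$. Otherwise, by Section~\ref{sec:dim}, $L_1=E_0\cup E_1$ with $E_0,E_1$ closed and disjoint and $L_1\cap S_i\subset E_i$. Then $S_0\cup E_0$ and $S_1\cup E_1$ are disjoint closed sets, and the points equidistant from them form a partition $L_2$ between $S_0$ and $S_1$ that misses $L_1$.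

The continuum $f(D)$ lies in the totally disconnected space $L$, so it is a single point $z$. The projection of $D$ to $Y$ is connected and contains both endpoints of the arc $Y$, so it is $Y$. Thus for every $y\in Y$ there is $x\in X$ with $xy=z$, which means $zY^{-1}\subset X$.
\end{proof}

Both hypotheses are needed. In $G=\mathbb R^2$ with $\pi$ the first projection, $X=[0,1]\times\{0\}$ and $Y=\{0\}\times[0,1]$, no translate of $Y^{-1}$ lies in $X$, and $XY$ is a square. In $G=\mathbb R$ with $X=[0,1]$ and $Y=[0,2]$, the set $XY=[0,3]$ has dimension $1$ and again no translate of $Y^{-1}$ lies in $X$; here $x_0Y$ and $x_1Y$ overlap, so no $\pi$ exists.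

The conclusion becomes powerful when it can be repeated. Put $T=\{z:zY^{-1}\subset X\}$. If $T$ could replace $X$, again and again, we would obtain a point $z$ with $z(Y^{-1})^m\subset X$ for all $m$. Then $Y^{-1}$ generates a semigroup with compact closure, this closure is a compact group, and the structure theory of compact groups becomes available inside $N$. Three things have to change for this.

\begin{itemize}
\item The set $T$ need not be an arc. We need a property of $X$ that $T$ inherits. It will be that a fixed cohomology class $\gamma$ of degree $k$ on a compact pair in $H$ pulls back to a nonzero class.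
\item The kernel is only known to contain a continuum. The proof used that no proper subcontinuum of $Y$ contains $y_0$ and $y_1$, and every continuum contains such a $Y$.
\item The partition $L$ came from the equality $\operatorname{Ind}Z=\dim Z$, which is not available for nonmetrizable $Z$. Its role is taken by the fact that a class of top degree is a sum of classes with small supports. The crossing of partitions in the square becomes the K\"unneth theorem.
\end{itemize}

\section{\v{C}ech cohomology in the top degree}\label{sec:coh}

A \emph{compact pair} $(X,A)$ consists of a compact space $X$ and a closed subset $A$. We write $H^*(X,A)$ for \v{C}ech (equivalently, Alexander--Spanier) cohomology with coefficients in the field $\mathbb F=\mathbb Z/2$. If $\alpha\in H^k(X,A)$ and $X'\subset X$ is closed, $\alpha|_{X'}$ denotes the restriction of $\alpha$ to the pair $(X',X'\cap A)$. If $A\subset A'$, the inclusion $(X,A)\subset(X,A')$ induces a map $H^k(X,A')\to H^k(X,A)$, and the word \emph{image} refers to this map. One thinks of a class in the image as vanishing on $A'$, or as supported in $X\setminus A'$. The following facts are standard \cite{ES,Spa,Bre}.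

\begin{itemize}
\item[(H0)] $H^0(X)$ is the space of locally constant functions $X\to\mathbb F$.
\item[(H1)] For closed sets $B\subset A\subset X$ there is a natural exact sequence
\[
\cdots\to H^k(X,A)\to H^k(X,B)\to H^k(A,B)\xrightarrow{\delta}H^{k+1}(X,A)\to\cdots .
\]
\item[(H2)] (Strong excision.) For closed subsets $P_1,P_2$ of a compact space, restriction is an isomorphism $H^*(P_1\cup P_2,P_2)\to H^*(P_1,P_1\cap P_2)$.
\item[(H3)] (Continuity.) $H^*(\varprojlim(X_i,A_i))=\varinjlim H^*(X_i,A_i)$ for an inverse system of compact pairs over a directed set. This covers the intersection of a downward directed family of compact pairs.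
\item[(H4)] There are bilinear cup products $H^p(X,A)\otimes H^q(X,B)\to H^{p+q}(X,A\cup B)$, natural for maps $X'\to X$ sending $A'$ into $A$ and $B'$ into $B$.
\item[(H5)] The cross product $H^p(X,A)\otimes H^q(Y,B)\to H^{p+q}(X\times Y,\;A\times Y\cup X\times B)$, $a\otimes b\mapsto a\times b=\mathrm{pr}_X^*a\cup\mathrm{pr}_Y^*b$, is injective. In particular $a\times b\neq0$ if $a\ne0$ and $b\neq0$.
\item[(H6)] $H^j(X,A)=0$ for $j>\dim X$.
\end{itemize}

Fact (H5) is the reason for working over a field. For compact polyhedral pairs it is part of the K\"unneth theorem, and it extends to all compact pairs as follows. Every compact pair is an inverse limit of compact polyhedral pairs, say $(X,A)=\varprojlim(X_i,A_i)$ and $(Y,B)=\varprojlim(Y_j,B_j)$. Then $(X\times Y,A\times Y\cup X\times B)$ is the inverse limit of the pairs $(X_i\times Y_j,A_i\times Y_j\cup X_i\times B_j)$. To see this, let $(x,y)$ be a thread with all coordinates in the subspaces and $x\notin A$. Then $x_i\notin A_i$ for some $i$, so $y_j\in B_j$ for all $j$ and $y\in B$. Now (H3) applies: tensor products commute with direct limits, and a direct limit of injections is injective.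

Two consequences of these facts will be used repeatedly.

\begin{lemma}\label{lem:tools}
\begin{enumerate}
\item[(a)] Let $\alpha\in H^k(Z,Q)$ and let $V\subset Z$ be closed with $\alpha|_V=0$. Then $\alpha$ is the image of a class in $H^k(Z,Q\cup V)$.
\item[(b)] Let $f:W\to Z$ be a map of compact spaces, $b\in H^q(W,S)$, and let $T\subset Z$ be closed with $b|_{f^{-1}(T)}=0$. Then $b|_{f^{-1}(V)}=0$ for some closed neighborhood $V$ of $T$ in $Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (H2), $H^k(Q\cup V,Q)\to H^k(V,V\cap Q)$ is injective, so $\alpha|_{Q\cup V}=0$. Apply (H1) to the triple $Q\subset Q\cup V\subset Z$.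

(b) The closed neighborhoods $V$ of $T$ form a downward directed family with intersection $T$, so the pairs $(f^{-1}(V),f^{-1}(V)\cap S)$ have intersection $(f^{-1}(T),f^{-1}(T)\cap S)$. Apply (H3).
\end{proof}

\subsection*{The class of a continuum with two marked points}

Let $Y$ be a continuum and $B=\{y_0,y_1\}\subset Y$ with $y_0\neq y_1$. Let $u\in H^0(B)$ be the function with $u(y_i)=i$, and put $\beta_Y=\delta u\in H^1(Y,B)$. For closed $Y'\subset Y$, naturality gives $\beta_Y|_{Y'}=\delta(u|_{Y'\cap B})$, so by (H0) and (H1)
\begin{equation}\label{eq:beta}
\beta_Y|_{Y'}=0\iff u|_{Y'\cap B}\text{ extends to a locally constant function on }Y'.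
\end{equation}
For $Y'=Y$ there is no such extension, so $\beta_Y\neq0$. By (H5), the $m$-fold cross product of $\beta_Y$ with itself is a nonzero class of degree $m$ on a compact pair with total space $Y^m$. For $Y=[0,1]$ with its endpoints this is the familiar fact $H^m(D,\partial D)\ne0$ for the $m$-cube $D$.

A continuum $Y$ is \emph{irreducible between $y_0$ and $y_1$} if it contains both points and no proper subcontinuum does.

\begin{lemma}\label{lem:irr}
Let $y_0\neq y_1$ be points of a continuum $Y_0$. Then $Y_0$ contains a continuum $Y$ irreducible between $y_0$ and $y_1$, and $\beta_Y|_{Y'}=0$ for every proper closed subset $Y'$ of $Y$.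
\end{lemma}

\begin{proof}
The intersection of a chain of continua is a continuum: by (H3) its $H^0$ is a direct limit of copies of $\mathbb F$ along isomorphisms. So Zorn's lemma gives a minimal subcontinuum $Y$ of $Y_0$ containing $y_0$ and $y_1$. Let $Y'\subset Y$ be closed and proper. If $Y'$ misses one of the two points, $u|_{Y'\cap B}$ extends to a constant function. If $Y'$ contains both, they lie in different components of $Y'$ by minimality, and by (D7) some clopen subset of $Y'$ contains $y_1$ but not $y_0$; its indicator function extends $u$. In both cases \eqref{eq:beta} gives $\beta_Y|_{Y'}=0$.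
\end{proof}

\subsection*{Splitting and localization}

Let $Z$ be a finite graph and $Q$ a subgraph. Every simplicial $1$-cochain of $(Z,Q)$ is a cocycle, so every class in $H^1(Z,Q)$ is a sum of classes dual to single edges, and each of these vanishes on the complement of an open edge. After subdivision the supports are as small as we like. In a triangulated square the cochain dual to an edge is not a cocycle, and the argument breaks down. The next lemma is the general form: the obstruction to splitting a class of degree $k$ lies in degree $k+1$.

\begin{lemma}\label{lem:split}
Let $Z$ be a compact space and $k\ge0$ an integer such that $H^{k+1}(Z,P)=0$ for all closed $P\subset Z$. If $P_1,\dots,P_m\subset Z$ are closed, $m\geq1$, then every class in $H^k(Z,\bigcap_iP_i)$ is a sum of images of classes $c_i\in H^k(Z,P_i)$.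
\end{lemma}

\begin{proof}
The case $m=1$ is trivial, and the case $m=2$ applied to $P_1\cap\dots\cap P_{m-1}$ and $P_m$ gives the inductive step. So let $m=2$ and $c\in H^k(Z,P_1\cap P_2)$. By (H2), $c|_{P_1}\in H^k(P_1,P_1\cap P_2)$ is the restriction of some $r\in H^k(P_1\cup P_2,P_2)$. In the exact sequence
\[
H^k(Z,P_2)\to H^k(P_1\cup P_2,P_2)\to H^{k+1}(Z,P_1\cup P_2)
\]
the last group vanishes, so $r$ is the restriction of some $c_2\in H^k(Z,P_2)$. Let $c_2'$ be the image of $c_2$ in $H^k(Z,P_1\cap P_2)$. Both $c_2'|_{P_1}$ and $r|_{P_1}$ are the pullback of $c_2$ under the inclusion $(P_1,P_1\cap P_2)\subset(Z,P_2)$, so $(c-c_2')|_{P_1}=0$. By Lemma~\ref{lem:tools}(a), $c-c'_2$ is the image of a class $c_1\in H^k(Z,P_1)$.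
\end{proof}

Now consider a product $f^*c\cup b$, where $c$ is a class of top degree on the target of a map $f$. Splitting $c$ into pieces with small supports reduces the product to its behavior near single fibers of $f$.

\begin{proposition}\label{prop:local}
Let $f:W\to Z$ be a map of compact spaces, let $S\subset W$ and $Q,T\subset Z$ be closed, and let $k\ge0$ be such that $H^{k+1}(Z,P)=0$ for all closed $P\subset Z$. Let $c\in H^k(Z,Q)$ and $b\in H^q(W,S)$. If $c|_T=0$ and $b|_{f^{-1}(z)}=0$ for every $z\in Z\setminus T$, then $f^*c\cup b=0$ in $H^{k+q}(W,f^{-1}(Q)\cup S)$.
\end{proposition}

\begin{proof}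
By Lemma~\ref{lem:tools}(b) for the identity map, $c|_V=0$ for a closed neighborhood $V$ of $T$. By Lemma~\ref{lem:tools}(a), $c$ is the image of a class $\tilde c\in H^k(Z,Q')$, where $Q'=Q\cup V$. By Lemma~\ref{lem:tools}(b), every $z\in Z\setminus T$ has a closed neighborhood $V_z$ with $b|_{f^{-1}(V_z)}=0$. The compact set $Z\setminus\operatorname{int}V$ lies in $Z\setminus T$, so it is covered by the interiors of finitely many of these sets, say $V_1,\dots,V_m$. If $m=0$, then $V=Z$ and $c=0$. Let $m\ge1$ and put $P_i=Q'\cup(Z\setminus\operatorname{int}V_i)$. A point outside $Q'$ lies in some $\operatorname{int}V_i$, so $\bigcap_iP_i=Q'$. By Lemma~\ref{lem:split}, $\tilde c$, and hence $c$, is a sum of images of classes $c_i\in H^k(Z,P_i)$.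

Fix $i$ and put $W_i=f^{-1}(V_i)$ and $R_i=f^{-1}(P_i)\cup S$. Since $V_i\cup P_i=Z$, we have $W=W_i\cup R_i$, and (H2) shows that the restriction $H^{k+q}(W,R_i)\to H^{k+q}(W_i,W_i\cap R_i)$ is injective. It sends $f^*c_i\cup b$ to $(f^*c_i)|_{W_i}\cup b|_{W_i}=0$. Hence $f^*c_i\cup b=0$ in $H^{k+q}(W,R_i)$. Since $f^{-1}(Q)\cup S\subset R_i$, these classes have images in $H^{k+q}(W,f^{-1}(Q)\cup S)$, and by (H4) the sum of the images is $f^*c\cup b$.
\end{proof}

The hypothesis in degree $k+1$ is essential. Let $f$ be the identity map of $[0,1]^2$, let $T=\emptyset$, and let $c$ and $b$ be the pullbacks of $\beta_{[0,1]}$ under the two projections. Then $b$ vanishes on every point by (H6), but $c\cup b\ne0$ by (H5).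

\section{From a continuum to a one-parameter subgroup}\label{sec:key}

Throughout this section $\pi:G\to H$ is a continuous homomorphism of topological groups with kernel $N$, and $k\ge0$ is an integer such that
\begin{equation}\label{eq:top}
H^{k+1}(Z,P)=0\quad\text{for every compact pair }(Z,P)\text{ with }Z\subset G.
\end{equation}
We fix a compact pair $(M,M_0)$ in $H$ and a class $\gamma\in H^k(M,M_0)$. For a compact set $X\subset\pi^{-1}(M)$ put $X^0=X\cap\pi^{-1}(M_0)$ and let $\gamma_X\in H^k(X,X^0)$ be the pullback of $\gamma$ under $\pi|_X$. If $X'\subset X$ is closed, then $\gamma_X|_{X'}=\gamma_{X'}$. We say that $X$ \emph{carries} $\gamma$ if $\gamma_X\ne0$; such an $X$ is nonempty. This is the property that passes from $X$ to the set $T$ of Section~\ref{sec:arcs}.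

\begin{lemma}[Key lemma]\label{lem:key}
Let $X\subset\pi^{-1}(M)$ be a compact set that carries $\gamma$, and let $Y\subset N$ be a continuum irreducible between two points $y_0\ne y_1$. Then
\[
T=\{z\in G: zY^{-1}\subset X\}
\]
is a compact subset of $\pi^{-1}(M)$ that carries $\gamma$.
\end{lemma}

\begin{proof}
Let $Z=XY$, a compact set. Since $Y\subset N$, we have $\pi(Z)=\pi(X)\subset M$. The set $T=\bigcap_{y\in Y}Xy$ is compact and contained in $Z$. Let $B=\{y_0,y_1\}$, $W=X\times Y$, $S=X\times B$, $f:W\to Z$, $f(x,y)=xy$, and $b=\mathrm{pr}_Y^*\beta_Y\in H^1(W,S)$.

Since $Y\subset N$, we have $\pi f=\pi\,\mathrm{pr}_X$. Therefore $f^{-1}(Z^0)=X^0\times Y$ and $f^*\gamma_Z=\mathrm{pr}_X^*\gamma_X$, and (H5) gives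
\begin{equation}\label{eq:nonzero}
f^*\gamma_Z\cup b=\gamma_X\times\beta_Y\neq0\quad\text{in }H^{k+1}(W,f^{-1}(Z^0)\cup S).
\end{equation}

Let $z\in Z\setminus T$. The set $Y_z=\{y\in Y:zy^{-1}\in X\}$ is closed in $Y$, and it is proper because $z\notin T$. So $\beta_Y|_{Y_z}=0$ by Lemma~\ref{lem:irr}. The projection $\mathrm{pr}_Y$ maps the pair $(f^{-1}(z),f^{-1}(z)\cap S)$ into $(Y_z,Y_z\cap B)$, so $b|_{f^{-1}(z)}$ is a pullback of $\beta_Y|_{Y_z}$ and vanishes.

If $\gamma_Z|_T=\gamma_T$ were zero, Proposition~\ref{prop:local}, whose hypothesis on $Z$ holds by \eqref{eq:top}, would give $f^*\gamma_Z\cup b=0$, contrary to \eqref{eq:nonzero}.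
\end{proof}

The three hypotheses match the three steps of the proof of Proposition~\ref{prop:arcs}. The inclusion $Y\subset N$ makes a class of $Z$ pull back to a class of the factor $X$, as it kept $x_0Y$ and $x_1Y$ apart. Condition \eqref{eq:top} localizes the product at the fibers of $f$, as $\dim L\le 0$ did. Irreducibility kills $b$ on every fiber that does not project onto $Y$.

Iterating the key lemma traps a semigroup in a compact set. Two facts about compact groups then finish the construction.

\begin{lemma}\label{lem:semigroup}
A nonempty compact subsemigroup $C$ of a topological group $G$ is a subgroup.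
\end{lemma}

\begin{proof}
It suffices to show that $c^{-1}\in C$ for each $c\in C$. By compactness the sequence $(c^n)_{n\ge1}$ has a cluster point $g\in C$. Let $U$ be a neighborhood of $e$. By continuity of $(a,a')\mapsto a^{-1}a'$ at $(g,g)$ there is a neighborhood $O$ of $g$ with $O^{-1}O\subset U$. Since $c^n\in O$ for infinitely many $n$, there are $n_1$ and $n_2\ge n_1+2$ with $c^{n_1},c^{n_2}\in O$. Then $c^{n_2-n_1}\in U$, so $c^{n_2-n_1-1}\in c^{-1}U$ with $n_2-n_1-1\ge1$. Thus every neighborhood of $c^{-1}$ meets the closed set $C$.
\end{proof}

Closedness alone would not suffice, as $[0,\infty)\subset\mathbb R$ shows.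

\begin{lemma}\label{lem:oneparam}
Every compact connected group $C_0\neq\{e\}$ admits a nontrivial continuous homomorphism $\varphi:\mathbb R\to C_0$.
\end{lemma}

\begin{proof}
Each element of a compact connected group lies in a compact connected abelian subgroup \cite[Ch.~9]{HM}, so $C_0$ contains a compact connected abelian group $E\neq\{e\}$. By Pontryagin duality, the character group $\widehat E$ is discrete, nonzero and torsion-free, and $E$ is the group of all homomorphisms $\widehat E\to\mathbb T$ with the topology of pointwise convergence. A torsion-free abelian group embeds in its tensor product with $\mathbb Q$, and a nonzero $\mathbb Q$-vector space has a nonzero linear functional, so there is a nonzero homomorphism $\lambda:\widehat E\to\mathbb R$. Let $\varphi(t)\in E$ be the homomorphism $\chi\mapsto\exp(2\pi it\lambda(\chi))$. Then $\varphi:\mathbb R\to E$ is a continuous homomorphism. If $\lambda(\chi)\ne0$ and $t=1/(2\lambda(\chi))$, then $\varphi(t)$ sends $\chi$ to $-1$, so $\varphi$ is nontrivial.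
\end{proof}

\begin{proposition}\label{prop:subgroup}
Suppose that some compact set $X\subset\pi^{-1}(M)$ carries $\gamma$ and that $N$ contains a nondegenerate continuum. Then there is a nontrivial continuous homomorphism $\mathbb R\to N$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:irr}, $N$ contains a continuum $Y$ irreducible between two points $y_0\neq y_1$. Replacing $Y$ by $y_0^{-1}Y\subset N$, we may assume $e\in Y$. Put $X_0=X$ and $X_{m+1}=\{z\in G:zY^{-1}\subset X_m\}$. By Lemma~\ref{lem:key} and induction, every $X_m$ is a compact set that carries $\gamma$, so it is nonempty. Since $e\in Y$, we have $X_{m+1}\subset X_m$. Pick $z\in\bigcap_mX_m$.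

For $m\geq1$ and $v_1,\dots,v_m\in Y$, we get successively $z\in X_m$, $zv_1^{-1}\in X_{m-1}$, $zv_1^{-1}v_2^{-1}\in X_{m-2}$, and finally $zv_1^{-1}\cdots v_m^{-1}\in X_0$. Hence the semigroup $P=\bigcup_{m\ge1}(Y^{-1})^m$ lies in the compact set $z^{-1}X$, and its closure $C$ is compact. Multiplication is continuous, so it maps $C\times C=\overline{P\times P}$ into $\overline P=C$. By Lemma~\ref{lem:semigroup}, $C$ is a group, and $C\subset N$ because $P\subset N$ and $N$ is closed. Now $Y\subset C^{-1}=C$, and $Y$ is a nondegenerate connected set containing $e$. So the identity component $C_0$ of $C$ is a nontrivial compact connected group, and Lemma~\ref{lem:oneparam} applies.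
\end{proof}

\section{Second countable quotients and the proof of Theorem~\ref{thm:A}}\label{sec:A}

Proposition~\ref{prop:subgroup} needs a class of top degree that is pulled back along $\pi$. We now show that in a $\sigma$-compact group every class on a compact pair has this form, for all sufficiently small kernels.

Let $G$ be a $\sigma$-compact group, and let $\mathcal N$ be the set of kernels of continuous homomorphisms of $G$ into second countable groups. For $N\in\mathcal N$ fix such a homomorphism $\pi_N$ with kernel $N$. Members of $\mathcal N$ are closed normal subgroups, and $G\in\mathcal N$. The family $\mathcal N$ is closed under countable intersections: the diagonal product of the $\pi_{N_j}$ maps $G$ into a countable product of second countable groups and has kernel $\bigcap_jN_j$.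

A group is \emph{$\omega$-narrow} if countably many translates of any neighborhood of the identity cover it. Our $G$ is $\omega$-narrow because it is Lindel\"of. By Guran's theorem \cite[Thm.~3.4.23]{AT}, an $\omega$-narrow group embeds in a product of second countable groups. The coordinate projections give:

\begin{itemize}
\item[(G)] For each $x\ne e$ in $G$ there is $N\in\mathcal N$ with $x\notin N$.
\end{itemize}

Let $X\subset G$ be compact. The map $\pi_N|_X:X\to\pi_N(X)$ is closed, hence a quotient map, and its fibers are the nonempty sets $X\cap xN$. So a continuous map defined on $X$ factors continuously through $\pi_N|_X$ exactly when it is constant on these sets. In particular, for $N'\subset N$ in $\mathcal N$ there is a unique continuous map $\pi_{N'}(X)\to\pi_N(X)$ compatible with the maps from $X$. Since $\mathcal N$ is directed by reverse inclusion, the compact metrizable spaces $\pi_N(X)$ form an inverse system.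

\begin{lemma}\label{lem:pullback}
Let $(X,A)$ be a compact pair in $G$, $\alpha\in H^k(X,A)$ and $N\in\mathcal N$. There are $N'\in\mathcal N$ with $N'\subset N$ and $\gamma\in H^k(\pi_{N'}(X),\pi_{N'}(A))$ such that $\alpha$ is the pullback of $\gamma$ under $\pi_{N'}$.
\end{lemma}

\begin{proof}
The canonical map $X\to\varprojlim\pi_N(X)$ is injective: if $x\neq x'$, then by (G) some $N$ does not contain $x^{-1}x'$. It is onto: for a thread $(h_N)$, the nonempty compact sets $X\cap\pi_N^{-1}(h_N)$ form a downward directed family, and a common point maps to the thread. The same argument with $A$ in place of $X$ shows that $A$ maps onto $\varprojlim\pi_N(A)$. A continuous bijection of compact spaces is a homeomorphism, so $(X,A)=\varprojlim(\pi_N(X),\pi_N(A))$. By (H3), $\alpha$ comes from some stage $N''$, hence from the stage $N'=N\cap N''$.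
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\dim G<\infty$ and suppose that the theorem fails, so that every $N\in\mathcal N$ contains a nondegenerate continuum. Compact subsets of $G$ are closed in the normal space $G$, so by (D1) and (H6) the groups $H^j(X,A)$ vanish for all compact pairs in $G$ when $j>\dim G$. Since $H^0(\{e\})\neq0$, there is a largest $k\ge0$ for which some compact pair $(X,A)$ in $G$ has a class $0\ne\alpha\in H^k(X,A)$. Fix such $(X,A)$ and $\alpha$. Condition \eqref{eq:top} holds for this $k$.

\emph{Step 1: every $N\in\mathcal N$ receives a nontrivial continuous homomorphism from $\mathbb R$.} Take $N'\subset N$ and $\gamma$ from Lemma~\ref{lem:pullback}, and use the notation of Section~\ref{sec:key} for $\pi=\pi_{N'}$, $M=\pi(X)$, $M_0=\pi(A)$. Since $A\subset X^0$, the class $\alpha$ is the image of $\gamma_X\in H^k(X,X^0)$, so $\gamma_X\neq0$. The kernel $N'$ belongs to $\mathcal N$, so it contains a nondegenerate continuum. Proposition~\ref{prop:subgroup} gives a nontrivial continuous homomorphism $\mathbb R\to N'\subset N$.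

\emph{Step 2: $G$ contains a cube of dimension $k+1$.} One-parameter subgroups chosen at random need not be independent. We choose them in a decreasing chain of kernels, each of which contains all later subgroups and cuts the previous one in a discrete set. Put $N_0=G$. For $i=0,\dots,k$, given $N_i\in\mathcal N$, let $\varphi_i:\mathbb R\to N_i$ be as in Step~1, pick $t$ with $\varphi_i(t)\neq e$, pick by (G) some $N'\in\mathcal N$ not containing $\varphi_i(t)$, and put $N_{i+1}=N_i\cap N'$. Then $\varphi_i^{-1}(N_{i+1})$ is a proper closed subgroup of $\mathbb R$, hence discrete, and there is $\varepsilon_i>0$ such that $\pi_{N_{i+1}}\varphi_i$ is injective on $[0,\varepsilon_i]$. Define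
\[
\Phi:\prod_{i=0}^k[0,\varepsilon_i]\to G,\qquad\Phi(t_0,\dots,t_k)=\varphi_0(t_0)\varphi_1(t_1)\cdots\varphi_k(t_k).
\]
Suppose $\Phi(t)=\Phi(s)$ and $t_j=s_j$ for all $j<i$. Canceling the first $i$ factors gives $\varphi_i(t_i)\cdots\varphi_k(t_k)=\varphi_i(s_i)\cdots\varphi_k(s_k)$. For $j>i$ we have $\varphi_j(\mathbb R)\subset N_j\subset N_{i+1}$, so applying $\pi_{N_{i+1}}$ yields $\pi_{N_{i+1}}\varphi_i(t_i)=\pi_{N_{i+1}}\varphi_i(s_i)$ and $t_i=s_i$. By induction on $i$, $t=s$. Thus $\Phi$ is a continuous injection of a compact space, and its image is a $(k+1)$-cube $D\subset G$.

Since $H^{k+1}(D,\partial D)\neq0$, this contradicts the choice of $k$.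
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. In the proof just given, finite dimension was used only to have a top degree $k$, and $\sigma$-compactness only to obtain (G) and the normality of $G$. In the group $\mathbb T^{\omega_1}$ of Section~\ref{sec:intro} there is no top degree, and the construction of Step~2 runs without end.

\section{Structure, subspaces and sharpness}\label{sec:C}

The group $H$ in Theorem~\ref{thm:A} may have larger dimension than $G$. One can shrink the kernel further so that the dimensions become equal.

\begin{theorem}\label{thm:C}
Let $G$ be a $\sigma$-compact group.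
\begin{enumerate}
\item[(1)] If $\dim G=n<\infty$, there is a continuous homomorphism $\pi$ of $G$ onto a separable metrizable ($\sigma$-compact) group $H$ with $\dim H=n$ and $\operatorname{ind}\ker\pi=\operatorname{Ind}\ker\pi=\dim\ker\pi=0$.
\item[(2)] If $\pi:G\to H$ is a continuous homomorphism onto a separable metrizable group with $\dim\ker\pi=0$, then $\dim G\le\dim H$. Hence $\dim G<\infty$ if and only if $G$ admits such a $\pi$ with $\dim H<\infty$, and then $\dim G=\min\dim H$ over all such $\pi$.
\item[(3)] If $\dim G<\infty$, then $\operatorname{ind}X=\operatorname{Ind}X=\dim X$ for every $\sigma$-compact (equivalently, $F_\sigma$) subspace $X$ of $G$.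
\item[(4)] If a topological group $G'$ has a $\sigma$-compact neighborhood of the identity, then $\operatorname{ind}G'=\operatorname{Ind}G'=\dim G'$.
\end{enumerate}
\end{theorem}

For part (1), Marde\v{s}i\'c's theorem lowers the dimension of the image of each compact piece, but the space it produces is not an image under a homomorphism. The following lemma returns us to homomorphisms, and alternating the two steps infinitely often achieves both goals. The notation is that of Section~\ref{sec:A}.

\begin{lemma}\label{lem:factor}
Let $K\subset G$ be compact and let $u:K\to L$ be a continuous map into a compact metrizable space. There is $N\in\mathcal N$ such that $u$ factors continuously through $\pi_{N'}|_K:K\to\pi_{N'}(K)$ for every $N'\in\mathcal N$ with $N'\subset N$.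
\end{lemma}

\begin{proof}
Call a map on $K$ \emph{$N$-invariant} if it is constant on each set $K\cap xN$. We must show that $u$ is $N$-invariant for some $N\in\mathcal N$, since it is then $N'$-invariant for all $N'\subset N$. Let $\mathcal A$ be the set of continuous real functions on $K$ that are $N$-invariant for some $N\in\mathcal N$. It contains the constants, and it is an algebra because two of its members are invariant under the intersection of the two kernels. It separates points: if $x\neq x'$, then $\pi_N(x)\neq\pi_N(x')$ for some $N$ by (G), and a continuous real function on the metrizable space $\pi_N(K)$ separates these two points. It is closed under uniform limits: if $u_j\to u_\infty$ and $u_j$ is $N_j$-invariant, then $u_\infty$ is invariant under $\bigcap_jN_j\in\mathcal N$. By the Stone--Weierstrass theorem, $\mathcal A$ consists of all continuous real functions on $K$. Embed $L$ in $[0,1]^\omega$ and intersect the kernels belonging to the countably many coordinates of $u$.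
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Write $G=\bigcup_iK_i$ with $K_i$ compact.

\emph{The inequality in (2).} The kernel is closed in $G$, hence normal as a space. Its compact subsets have dimension at most $0$ by (D1), so they are totally disconnected. The fibers of $\pi|_{K_i}$ are translates of such sets. Lemma~\ref{lem:light} and (D3) give $\dim K_i\le\dim\pi(K_i)\le\dim H$, and (D4) gives $\dim G\le\dim H$.

\emph{Part (1).} Let $N_0\in\mathcal N$ be the kernel given by Theorem~\ref{thm:A}. We have $\dim K_i\le n$ by (D1). Given $N_j\in\mathcal N$, use (D6) to factor each map $K_i\to\pi_{N_j}(K_i)$ as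
\[
K_i\xrightarrow{u_{i,j}}L_{i,j}\to\pi_{N_j}(K_i)
\]
with $u_{i,j}$ onto, $L_{i,j}$ compact and metrizable, and $\dim L_{i,j}\le n$. By Lemma~\ref{lem:factor} and closure of $\mathcal N$ under countable intersections, there is $N_{j+1}\in\mathcal N$ with $N_{j+1}\subset N_j$ such that $u_{i,j}$ is $N_{j+1}$-invariant for all $i$. Let $\pi$ be the diagonal product of the maps $\pi_{N_j}$, let $N=\ker\pi=\bigcap_jN_j$ and $H=\pi(G)$. The group $H$ is second countable, hence separable and metrizable, and it is the union of the compact sets $\pi(K_i)$.

We claim that $\dim\pi(K_i)\le n$. Fix $i$ and put $L=\pi(K_i)$. Each $u_{i,j}$ is $N$-invariant, so it induces a continuous map $r_j$ of $L$ onto $L_{i,j}$. For $x,x'\in K_i$ the construction gives the implications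
\[
x^{-1}x'\in N_{j+1}\ \Rightarrow\ u_{i,j}(x)=u_{i,j}(x')\ \Rightarrow\ x^{-1}x'\in N_j .
\]
Consequently $u_{i,j}$ is constant on the fibers of $u_{i,j+1}$, so $r_j=s_jr_{j+1}$ for a map $s_j:L_{i,j+1}\to L_{i,j}$, which is continuous because $r_{j+1}$ is a quotient map. Moreover, for $w\in L$ the compact sets $r_j^{-1}(r_j(w))$ decrease with $j$ and have intersection $\{w\}$. Let $\mathcal U$ be a finite open cover of $L$. For $w\in U\in\mathcal U$ there is $j$ with $r_j^{-1}(r_j(w))\subset U$, and $V=L_{i,j}\setminus r_j(L\setminus U)$ is an open neighborhood of $r_j(w)$ with $r_j^{-1}(V)\subset U$. Finitely many such sets $r_j^{-1}(V)$ cover $L$, and by means of the maps $s_j$ we may write all of them with one index $j$. The corresponding sets $V$ cover $L_{i,j}$, because $r_j$ is onto. Refine this cover to a finite open cover in which no point lies in more than $n+1$ members, and pull it back by $r_j$. This proves the claim, and $\dim H\le n$ by (D4).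

The compact subsets of $N\subset N_0$ are totally disconnected. So $\dim(N\cap K_i)\le0$, and $\dim N=0$ by (D4), as $N\neq\emptyset$. Theorem~\ref{thm:B}, applied to a constant map on the $\sigma$-compact space $N$, gives $\operatorname{ind}N=\operatorname{Ind}N=0$. Finally, the inequality in (2) gives $n=\dim G\le\dim H\le n$.

\emph{The remaining assertions of (2).} If such a $\pi$ exists with $\dim H<\infty$, the inequality gives $\dim G<\infty$. If $\dim G<\infty$, then $\dim G\le\dim H$ for all such $\pi$, and (1) provides one with equality.

\emph{Part (3).} Compact subsets of $G$ are closed, so $\sigma$-compact subspaces are $F_\sigma$ sets; conversely, if $X=\bigcup_jF_j$ with $F_j$ closed, then $X$ is the union of the compact sets $F_j\cap K_i$. The subspace $X$ is regular, and Theorem~\ref{thm:B} applies to $\pi|_X$ with $\pi$ from Theorem~\ref{thm:A}.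

\emph{Part (4).} Let $U$ be a $\sigma$-compact neighborhood of the identity and let $V=\bigcup_{m\geq1}(U\cup U^{-1})^m$ be the subgroup it generates. Then $V$ is open, and it is $\sigma$-compact because products and inverses of compact sets are compact. The group $G'$ is the topological sum of the left cosets of $V$, all homeomorphic to $V$. By Theorem~\ref{thm:main} for $V$, it suffices to show that each of the three dimensions of a topological sum $X$ of normal spaces $X_s$ is the supremum of its values on the summands. The space $X$ is normal, and the inequality $\ge$ is (D1). For the inequality $\le$, suppose that the dimension in question is at most $n\geq 0$ on every $X_s$. For $\operatorname{ind}$: if $x\in X_s$ and $A\not\ni x$ is closed, a partition in $X_s$ between $x$ and $A\cap X_s$ is a partition in $X$ between $x$ and $A$, since $X\setminus X_s$ can be added to the side of $A$. For $\operatorname{Ind}$: given disjoint closed $A_0,A_1$, choose partitions $L_s$ in $X_s$ between $A_0\cap X_s$ and $A_1\cap X_s$ with $\operatorname{Ind}L_s\le n-1$; their union is a partition in $X$ and is the topological sum of the $L_s$, so induction on $n$ applies. For $\dim$: given an open cover $U_1,\dots,U_r$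 of $X$, refine its trace on each $X_s$ to an open cover in which no point lies in more than $n+1$ members, assign to each member $O$ an index $j(O)$ with $O\subset U_{j(O)}$, and let $W_j$ be the union of all $O$ with $j(O)=j$. Then $W_1,\dots,W_r$ is the required refinement.
\end{proof}

\begin{remark}\label{rem:sigma}
By the example recalled in Section~\ref{sec:intro}, the hypothesis ``$\sigma$-compact'' in Theorem~\ref{thm:main} cannot be weakened to ``Lindel\"of $\Sigma$'', even for precompact groups.
\end{remark}

\begin{remark}\label{rem:free}
In Theorem~\ref{thm:C}(3) the assumption $\dim G<\infty$ cannot be dropped. Let $X$ be a compact space with $\dim X\ne\operatorname{ind}X$. The free topological group $F(X)$ contains $X$ as a closed subspace and is generated by it, so it is $\sigma$-compact, and the conclusion of (3) fails for the subspace $X$. By (3), such an $X$ embeds in no finite-dimensional $\sigma$-compact group; in particular $\dim F(X)=\infty$. This can also be seen directly. A compact totally disconnected space has a base of clopen sets, so its dimensions $\dim$ and $\operatorname{ind}$ agree; hence $X$ contains a nondegenerate continuum $Y$. Since $F(X)$ is algebraically free on $X$,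 the map $(v_1,\dots,v_m)\mapsto v_1\cdots v_m$ embeds $Y^m$ in $F(X)$, and the $m$-fold cross product of $\beta_Y$ shows, by (H6), that $\dim Y^m\ge m$. Here multiplication collapses nothing, which is the opposite extreme from the situation of Lemma~\ref{lem:key}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AT} Arhangel'skii and Tkachenko, \emph{Topological Groups and Related Structures}.

\bibitem{Bre} Bredon, \emph{Sheaf Theory}, Ch.~II.

\bibitem{ES} Eilenberg and Steenrod, Ch.~IX--X.

\bibitem{Eng} Engelking, \emph{Dimension Theory}.

\bibitem{HM} Hofmann and Morris, \emph{The Structure of Compact Groups}.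

\bibitem{Sel} \emph{Selected topics from the structure theory of topological groups}, \texttt{http://www.math.sci.ehime-u.ac.jp/\textasciitilde{}dima/papers/opit2/structure\_theory.pdf}.

\bibitem{Spa} Spanier, Ch.~6.

\end{thebibliography}
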